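# A dip in the middle: order ideals of the Boolean lattice and two unimodality conjectures

## 1. A natural guess, and four small cases

Take a product of finite chains, list its order ideals by size, and count how many there are of each size. The first guess is that the counts rise to the middle and then fall. A finer guess is that this happens for a structural reason: the generating function splits into pieces that are each symmetric and unimodal. Let us fix the definitions and test both guesses.

For a positive integer $n$ we also write $n$ for the $n$-element chain. An **order ideal** of a poset $P$ is a subset $I$ such that $x\le y\in I$ implies $x\in I$. The ideals of $P$, ordered by inclusion, form a distributive lattice $J(P)$, ranked by cardinality. Put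
$$L(n_1,\dots,n_k)=J(n_1\times\cdots\times n_k).$$
For example, $L(m,n)$ is the lattice of partitions with at most $m$ parts, each at most $n$. A sequence is *unimodal* if it weakly increases and then weakly decreases; a ranked poset is *rank-unimodal* if its rank sizes form a unimodal sequence.

**Definition (the polynomials $W_s$).** Let $P$ have $p$ elements and let $\omega:P\to\{1,\dots,p\}$ be a natural labeling, that is, an order-preserving bijection. A linear extension of $P$, read through $\omega$, is a permutation $w=w_1\cdots w_p$. A descent is an index $i$ with $w_i>w_{i+1}$; $\operatorname{des}(w)$ is the number of descents and $\operatorname{maj}(w)$ is the sum of their positions. For $s\ge0$,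
$$W_s(P)=\sum_{w:\ \operatorname{des}(w)=s}q^{\operatorname{maj}(w)} .\tag{1}$$
We shall see in Section 3 that $W_s(P)$ does not depend on $\omega$.

*A chain $p$.* There is one ideal of each size $0,\dots,p$, and one linear extension, so $W_0=1$ and the other $W_s$ vanish.

*The square $2\times2$.* The ideals of sizes $0,\dots,4$ number $1,1,2,1,1$. The linear extensions are $1234$ and $1324$, so $W_0=1$ and $W_1=q^2$.

*The rectangle $2\times3$.* The ideals of sizes $0,\dots,6$ number $1,1,2,2,2,1,1$. Label the first row $1,2,3$ and the second row $4,5,6$. The linear extensions are $123456$, $142356$ (descent at $2$), $124356$ (at $3$), $124536$ (at $4$) and $142536$ (at $2$ and $4$). So $W_0=1$, $W_1=q^2+q^3+q^4$, $W_2=q^6$.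

*The cube $2\times2\times2$.* The elements are the subsets of $\{1,2,3\}$. The ideals of sizes $0,\dots,8$ number $1,1,3,3,4,3,3,1,1$; the four of size $4$ are $\{\emptyset,1,2,3\}$ and the three ideals consisting of $\emptyset$, two atoms and their join. Here $W_0=1$, $W_4=q^{16}$ and
$$W_1=2q^2+2q^3+3q^4+2q^5+2q^6,\qquad W_3=2q^{10}+2q^{11}+3q^{12}+2q^{13}+2q^{14},$$
$$W_2=q^5+3q^6+4q^7+8q^8+4q^9+3q^{10}+q^{11}.$$

In every case the $W_s$ are symmetric and unimodal. There are ranked lattices $P$ for which the $W_s(P)$ are neither, so this is a special feature of products of chains, if it is a feature at all. The work "Chain and antichain enumeration in posets, and $b$-ary partitions" says: "The big question is whether the polynomials $W_s(P)$ will behave so nicely for all products of chains, even just for all products of two chains." It conjectures "that these polynomials will always be unimodal, and hence that $L(n_1, n_2, \ldots, n_k)$ will always be rank-unimodal." So there are two statements to decide: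

- (a) for every product of chains $P$ and every $s\ge0$, the coefficient sequence of $W_s(P)$ is unimodal;
- (b) every lattice $L(n_1,\dots,n_k)$ is rank-unimodal.

We first see how far the guess is right, and then prove that both (a) and (b) are false. The counterexamples are the products of $n$ two-element chains with $n$ odd and large.

## 2. Up to three chains, ideals are tableaux and $SL_2$ gives unimodality

**Proposition 1.** Statement (b) is true for $k\le3$.

*Proof.* One-element chains may be added as factors, so consider $L(a,b,c)$. The plan is to recognize its rank generating function as a character of $SL_2$.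

An ideal $I$ of $a\times b\times c$ is the same as an array $\pi_{ij}=\#\{t:(i,t,j)\in I\}\in\{0,\dots,b\}$, $1\le i\le a$, $1\le j\le c$, weakly decreasing in $i$ and in $j$. Put $\tau_{ij}=i+b-\pi_{ij}$. Then $\tau$ weakly increases along rows and strictly increases down columns, so it is a semistandard tableau of shape $(c^a)$ ($a$ rows of length $c$) with entries in $\{1,\dots,a+b\}$. Conversely, in any such tableau column-strictness forces $i\le\tau_{ij}\le b+i$, so $\pi_{ij}=i+b-\tau_{ij}$ lies in $\{0,\dots,b\}$ and is weakly decreasing in both indices. Also $\sum\tau_{ij}=\text{const}-|I|$.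

Put $r=a+b$. The Schur polynomial $s_{(c^a)}(z_1,\dots,z_r)$ is the generating function of these tableaux by content, and it is the character of a $GL_r$-module. So, up to $q\mapsto q^{-1}$ and a power of $q$, the rank generating function is $s_{(c^a)}(q,q^2,\dots,q^r)$. By homogeneity this equals, up to a power of $q$,
$$s_{(c^a)}\bigl(t^{-(r-1)},t^{-(r-3)},\dots,t^{r-1}\bigr),\qquad t=q^{1/2}.$$
The principal $SL_2\to GL_r$ is the action on the $(r-1)$st symmetric power of the plane; there $\operatorname{diag}(t,t^{-1})$ has exactly the eigenvalues displayed. So we have the $SL_2$-character of the restricted module. A finite-dimensional $SL_2$-module is a direct sum of irreducibles with weights $e,e-2,\dots,-e$, each of multiplicity one. The exponents of $q$ differ by integers, so all weights have the same parity, and the multiplicities of the weights are symmetric and unimodal. $\square$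

In particular the Gaussian binomial $\begin{bmatrix}a+b\\a\end{bmatrix}_q$, the rank generating function of $L(a,b)$, is symmetric and unimodal.

Here is where this argument stops. With four chains an ideal is a three-dimensional array, weakly decreasing in three indices. Adding the index $i$ makes it strict in one direction and leaves it weak in two others. This is no longer a tableau, there is no Schur polynomial to name, and so no $SL_2$-module is produced. The obstacle is real: by Corollary 5 below, for $n$ twos with $n$ odd and large the rank generating function is not unimodal, so it cannot be such a character.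

## 3. Rank sizes from the $W_s$

The next formula turns questions about $W_s$ into questions about numbers of ideals. Let $P$ have $p$ elements and let $\Phi_\mu(q)$ be the rank generating function of $J(P\times\mu)$, $\mu\ge0$ (with $P\times 0=\emptyset$).

**Lemma 2.**
$$\Phi_\mu(q)=\sum_{s\le\mu}W_s(P)\begin{bmatrix}p+\mu-s\\p\end{bmatrix}_q .\tag{2}$$

*Proof.* Ideals $I$ of $P\times\mu$ correspond to order-reversing maps $\sigma:P\to\{0,\dots,\mu\}$ via $\sigma(x)=\#\{t:(x,t)\in I\}$, and $|I|=\sum_x\sigma(x)$. List the elements of $P$ by decreasing $\sigma$, ties by increasing label. If $x<y$ then $\sigma(x)\ge\sigma(y)$, and in a tie $\omega(x)<\omega(y)$; so $x$ comes first, and the list is a linear extension $w$. Along it $\sigma(w_1)\ge\dots\ge\sigma(w_p)$, with strict inequality at each descent of $w$, since ties are listed with labels increasing.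

Conversely, take a linear extension $w$ and a weakly decreasing sequence in $\{0,\dots,\mu\}$ that is strict at the descents of $w$. It defines an order-reversing $\sigma$, and sorting by $\sigma$ gives back $w$, because within a block of equal values $w$ has no descent. So each such pair arises from exactly one $\sigma$.

Now let $w$ have $s$ descents, and subtract from the $i$th term the number of descents $j\ge i$. A descent at $j$ is subtracted from terms $1,\dots,j$, so the sum drops by $\operatorname{maj}(w)$. The strict conditions become weak ones, and we obtain an arbitrary sequence $\mu-s\ge b_1\ge\dots\ge b_p\ge0$ (none if $s>\mu$). These are counted by $\begin{bmatrix}p+\mu-s\\p\end{bmatrix}_q$. $\square$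

The coefficient of $W_\mu$ in (2) is $\begin{bmatrix}p\\p\end{bmatrix}_q=1$. So the system (2) is unitriangular and determines the $W_s$; as $\Phi_\mu$ does not involve $\omega$, neither do they. For $\mu=0$ we get $W_0=1$. For $\mu=1$ we get $\Phi_1=(1+q+\dots+q^p)+W_1$, that is,
$$[q^i]\,W_1(P)=\#\{\text{ideals of }P\text{ of size }i\}-1\qquad(0\le i\le p).\tag{3}$$
Check on the cube: $1,1,3,3,4,3,3,1,1$ minus $1$ is $0,0,2,2,3,2,2,0,0$, as listed.

**Lemma 3.** If $P$ has an anti-automorphism, in particular if $P$ is a product of chains, then $W_s(P)$ is symmetric under $q^i\leftrightarrow q^{ps-i}$.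

*Proof.* Let $\varphi$ be an anti-automorphism. Then $\omega'(x)=p+1-\omega(\varphi(x))$ is a natural labeling. Send a linear extension $(x_1,\dots,x_p)$ to $(y_1,\dots,y_p)$ with $y_i=\varphi^{-1}(x_{p+1-i})$; this is a bijection on linear extensions. Since $\omega'(y_i)=p+1-\omega(x_{p+1-i})$, we have $\omega'(y_i)>\omega'(y_{i+1})$ if and only if $\omega(x_{p-i})>\omega(x_{p-i+1})$. So an $\omega$-descent at $p-i$ becomes an $\omega'$-descent at $i$. With $s$ descents, $\operatorname{maj}$ becomes $ps-\operatorname{maj}$. As $W_s$ does not depend on the labeling, it is symmetric. $\square$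

We shall use one standard fact. *If two polynomials with nonnegative coefficients are symmetric and unimodal about $a/2$ and $b/2$, their product is symmetric and unimodal about $(a+b)/2$.* Indeed each is a nonnegative combination of strings $q^i+q^{i+1}+\dots+q^{a-i}$ (respectively with $b$), and the product of two strings has coefficients $1,2,\dots,u,\dots,u,\dots,2,1$.

This explains the word "hence" in the conjecture: in (2) the term of index $s$ is symmetric about $\frac{ps}2+\frac{p(\mu-s)}2=\frac{p\mu}2$, the same center for all $s$. If all $W_s$ are unimodal, so is $\Phi_\mu$.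

One more test of (b), for $2\times2\times2\times2$: take $P=2\times2\times2$ and $\mu=2$. In degrees $0,\dots,8$ the polynomial $\begin{bmatrix}10\\8\end{bmatrix}_q$ has coefficients $1,1,2,2,3,3,4,4,5$; $W_1\cdot(1+\dots+q^8)$ has the partial sums $0,0,2,4,7,9,11,11,11$; and $W_2$ contributes $1,3,4,8$ in degrees $5,\dots,8$. The rank sizes are $1,1,4,6,10,13,18,19,24$ and then the mirror image. Still unimodal.

## 4. Two crowds of ideals on either side of the middle rank

From now on $n=2m+1$ is odd, $\lg=\log_2$, and $B_n=2\times\cdots\times2$ ($n$ factors, written $2^n$ when it is an argument of $W_s$) is the lattice of subsets of $[n]$. Let $L_k$ be the set of $k$-subsets of $[n]$, $N_k=|L_k|=\binom nk$ and $N=N_m=N_{m+1}$. Let $r_i$ be the number of ideals of $B_n$ of size $i$; these are the rank sizes of $L(2,\dots,2)$. Replacing an ideal by its set complement and applying $x\mapsto[n]\setminus x$ gives $r_i=r_{2^n-i}$. The letters $c,C,C_1,\dots$ denote positive absolute constants.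

There are two evident large families of ideals. *Lower crowd:* all sets of size $<m$ and any subset of $L_m$. *Upper crowd:* all sets of size $\le m$ and any subset of $L_{m+1}$. Each has $2^N$ members. Since $\sum_{k\le m}N_k=2^{n-1}$, the sizes in the lower crowd concentrate near $2^{n-1}-\frac N2$, those in the upper crowd near $2^{n-1}+\frac N2$. The middle rank $2^{n-1}$ lies between them. If nearly all ideals resemble one of the crowds, then the middle rank is a valley.

For $n=3$ the crowds have sizes distributed as $1,3,3,1$ over ranks $1,\dots,4$ and over ranks $4,\dots,7$. They share one ideal of rank $4$, and the three other ideals of rank $4$ are mixed: two atoms and their join. Those mixed ideals hide the valley in small cases. The theorem says that for large $n$ they are too few.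

**Theorem 4.** For every $\delta\in(0,\frac12)$ there are $c_\delta>0$ and $n_\delta$ such that for all odd $n\ge n_\delta$, the number of ideals $I$ of $B_n$ with $\bigl|\,\bigl||I|-2^{n-1}\bigr|-\tfrac N2\bigr|\ge\delta N$ is at most $2^{N-c_\delta N/(n\lg n)}$.

**Corollary 5 ((b) is false).** For all large odd $n$, $L(2,\dots,2)$ is not rank-unimodal. More precisely, for fixed $\delta\in(0,\frac12)$ and large odd $n$, every $j$ with $|j-2^{n-1}|\le(\frac12-\delta)N$ satisfies $r_j<r_i=r_{2^n-i}$, where $i=2^{n-1}-N+\lfloor N/2\rfloor$.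

*Proof from Theorem 4.* The sets of size $<m$ together with any $\lfloor N/2\rfloor$ elements of $L_m$ form an ideal of size $i$. So $r_i\ge\binom N{\lfloor N/2\rfloor}\ge2^N/(N+1)$, the largest of $N+1$ binomial coefficients with sum $2^N$. If $|j-2^{n-1}|\le(\frac12-\delta)N$, every ideal of size $j$ is counted in Theorem 4, so $r_j\le2^{N-c_\delta N/(n\lg n)}$. This is less than $2^N/(N+1)$ for large $n$: $\lg(N+1)\le n$, while $N/(n\lg n)$ grows exponentially. For $j=2^{n-1}$ we have $i<j<2^n-i$ and $r_i>r_j<r_{2^n-i}$, which is not unimodal. $\square$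

**Corollary 6 ((a) is false).** For all large odd $n$, $W_1(2^n)$ is not unimodal. For all large even $e$, at least one of $W_1(2^e),W_2(2^e)$ is not unimodal. (Each $W_s$ is symmetric for every product of chains.)

*Proof from Corollary 5.* The symmetry is Lemma 3. For odd $n$, (3) says that the coefficients of $W_1(2^n)$ are the $r_i-1$, and Corollary 5 applies. For even $e$ let $P=2^e$, $p=|P|=2^e$ (a number), $n=e+1$. Then $B_n=P\times2$, and (2) with $\mu=2$ says that the rank generating function of $J(B_n)$ is
$$\begin{bmatrix}p+2\\p\end{bmatrix}_q+W_1\begin{bmatrix}p+1\\p\end{bmatrix}_q+W_2 .$$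
Gaussian binomials are symmetric and unimodal. If $W_1$ and $W_2$ were unimodal, all three terms would be symmetric and unimodal about $q^p$, and $J(B_n)$ would be rank-unimodal, against Corollary 5. $\square$

So (b) holds for $k\le3$; it fails for every sufficiently large odd $k$ with all $n_i=2$ and, allowing factors $n_i=1$, for every sufficiently large $k$. The argument does not determine the smallest counterexample, nor whether $W_s(n_1\times n_2)$ is always unimodal for products of two chains.

How precise must a proof of Theorem 4 be? Mixed ideals do exist in large numbers, and this sets the tolerance.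

**Proposition 7.** For large odd $n$, $\;2^{N-N/n}/(N+1)\le r_{2^{n-1}}\le2^{N-cN/(n\lg n)}$.

*Proof.* The upper bound is Theorem 4 with $\delta=\frac14$. For the lower bound let
$$I_0=\{x\not\ni1:|x|\le m\}\cup\{x\ni1:|x|\le m-1\},$$
$$A'=\{x\in L_m:1\in x\},\qquad B'=\{x\in L_{m+1}:1\notin x\}.$$
The set $I_0$ is an ideal containing all proper subsets of members of $A'\cup B'$, so $I_0\cup Z$ is an ideal for every $Z\subseteq A'\cup B'$. Put $M'=|A'|=|B'|=\binom{2m}{m-1}=\frac m{2m+1}N$, so $2M'=N-N/n$. Members of $I_0$ containing $1$ have at most $m-2$ further elements, hence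
$$|I_0|+M'=\sum_{j\le m}\binom{2m}j+\sum_{j\le m-2}\binom{2m}j+\binom{2m}{m-1}=\sum_{j\le m}\binom{2m}j+\sum_{j\ge m+1}\binom{2m}j=2^{2m}=2^{n-1}.$$
Choosing $|Z|=M'$ gives $r_{2^{n-1}}\ge\binom{2M'}{M'}\ge2^{2M'}/(2M'+1)\ge2^{N-N/n}/(N+1)$. $\square$

So the saving in the exponent is at most about $N/n$ out of $N$, and every error term in our counting must be of smaller order than the saving that we prove, which will be $N/(n\lg n)$.

## 5. Splitting an ideal at the middle, and the cost of counting by size

**Splitting.** For $X\subseteq L_k$ let $\partial X\subseteq L_{k-1}$ be the *lower shadow*, the set of $(k-1)$-sets contained in members of $X$. For $Y\subseteq L_{k-1}$ let $N^+(Y)\subseteq L_k$ be the *upper shadow*, and $N^+(y)=N^+(\{y\})$. Let $I$ be an ideal of $B_n$, $I_k=I\cap L_k$, $V_k=L_k\setminus I_k$. Put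
$$X_k=I_k\ (k\ge m+1),\qquad Y_k=\{[n]\setminus v:v\in V_{n-k}\}\subseteq L_k\ (k\ge m+2).$$
As $I$ is an ideal, $\partial X_{k+1}\subseteq X_k$. As $\bigcup_kV_k$ is closed upwards and complementation reverses inclusion, also $\partial Y_{k+1}\subseteq Y_k$. So $X$ records what $I$ has above level $m$, and $Y$ records, turned upside down, what $I$ misses below level $m$. For example, for $n=3$ and $I=\{\emptyset,\{1\},\{2\},\{1,2\}\}$ we have $X_2=\{\{1,2\}\}$, $X_3=Y_3=\emptyset$ and $I_1=\{\{1\},\{2\}\}$.

The ideal is determined by $\mathbf X=(X_k)_{k\ge m+1}$, $\mathbf Y=(Y_k)_{k\ge m+2}$ and $I_m$. The set $I_m$ contains $\partial X_{m+1}$ and is disjoint from $N^+(V_{m-1})$; the complements of the members of the latter set form $\partial Y_{m+2}$. So for given $(\mathbf X,\mathbf Y)$ the number of choices of $I_m$ is at most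
$$2^{N-|\partial X_{m+1}|-|\partial Y_{m+2}|}.\tag{4}$$
Since $\sum_{k\le m}N_k=2^{n-1}$,
$$|I|-2^{n-1}=\sum_{k\ge m+1}|X_k|-|V_m|-\sum_{k\ge m+2}|Y_k|.\tag{5}$$

By (4) everything comes down to sums of $2^{-|\partial X|}$.

**Where counting by size fails.** Look only at ideals with $Y_k=\emptyset$ and $X_k=\emptyset$ for all $k\ge m+2$. Their number is $2^N\sum_{X\subseteq L_{m+1}}2^{-|\partial X|}$. The first thing to try is $|\partial X|\ge|X|$, which gives
$$\sum_X2^{-|\partial X|}\le\sum_X2^{-|X|}=(3/2)^N ,$$
an exponential loss where we may lose only $2^{o(N/(n\lg n))}$. A better shadow bound does not help enough: Lemma 10 below will give $|\partial X|\ge|X|\bigl(1+\frac2n(1-\alpha)\bigr)$ for $|X|=\alpha N$. But replacing $|\partial X|$ by this quantity, which is at most $(1+\frac2n)|X|$, leaves a sum of at least $(1+2^{-1-2/n})^N$. The trouble is that most sets $X$ of given size have a far larger shadow, and an estimate by size alone ignores this. We must count sets by how tightly they fit their shadow.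

**Closures.** For $X\subseteq L_k$, $k\ge1$, let
$$[X]=\{x\in L_k:\partial\{x\}\subseteq\partial X\},\qquad\ell(X)=|\partial X|-|[X]|.$$
Then $X\subseteq[X]$ and $\partial[X]=\partial X$. For $n=3$, $k=2$: the set $X=\{12\}$ has $[X]=X$ and $\ell(X)=2-1=1$; the set $X=\{12,13\}$ has $\partial X=\{1,2,3\}$, $[X]=\{12,13,23\}$, $\ell(X)=0$. For the set $B'$ of Proposition 7, every $x\in L_{m+1}$ with $1\in x$ has a lower cover containing $1$, so $[B']=B'$ and
$$\ell(B')=\binom{2m}m-\binom{2m}{m+1}=\frac1{m+1}\binom{2m}m=\frac Nn .$$

Let $e(\cdot,\cdot)$ count cover relations between two sets. Each $x\in L_k$ covers $k$ elements, and each $y\in L_{k-1}$ is covered by $n-k+1$. Counting relations between $[X]$ and $\partial X$ gives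
$$k\,|[X]|\le(n-k+1)\,|\partial X| .\tag{6}$$
So $\ell(X)\ge0$ when $k\ge m+1$.

Grouping by closure removes the exponential loss: all $X$ with $[X]=D$ have the same shadow, and there are at most $2^{|D|}$ of them, so together they contribute at most $2^{|D|-|\partial D|}=2^{-\ell(D)}$. What is left is to show that there are fewer than about $2^\ell$ closed sets $D$ with $\ell(D)=\ell$, by a factor exponential in $\ell/\lg n$, or to make up for it when there are more.

## 6. Approximating a closed set by a short record

Put $K=\lfloor0.6n\rfloor$. The next lemma is a form of Sapozhenko's graph-container argument. The forced set $R$ in it will allow us to handle one level after another.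

**Lemma 8.** There are $c,C>0$ such that for all large odd $n$, all $m+1\le k\le K$, all $R\subseteq L_k$ and all integers $\ell\ge0$,
$$\sum_{R\subseteq X\subseteq L_k,\ \ell(X)=\ell}2^{-|\partial X|}\le2^{-|R|-c\ell/\lg n+CN_{k-1}\lg^2n/n^2}.$$

Before the proof, here is its shape. Let $G=\partial X$ and $D=[X]$. Small $\ell$ means that few cover relations leave $G$ without ending in $D$. We describe $(G,D)$ approximately by sets $F\subseteq G$, $S\supseteq D$ that can be computed from a short record. Then either $|F|$ is clearly smaller than $|G|$, and then $S$ is so small that even choosing $X\subseteq S$ freely is cheap; or $F$ is nearly $G$, and we pay to name $G$ exactly. The record starts from a random sample $T$ of $G$. Sampling so densely that every $x\in D$ has a lower neighbor in $T$ would take density about $\lg n/n$, and naming $T$ would then be charged about $N_{k-1}\lg^2n/n$ bits, more than the $N/n$ that we can afford on the middle level. The point is to look two steps away: a typical $y\in G$ has of order $n^2$ elements of $G$ at distance two, so density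 $\lg n/n^2$ is enough.

*Proof.* Put $d=n-k+1$ and $M=N_{k-1}$. Then $0.4n\le d\le k$, $k\ge\frac{n+1}2$ and $N_k=\frac dkM\le M$. Fix $g$ and consider the sets $X\supseteq R$ with $\ell(X)=\ell$ and $|\partial X|=g$. Write $G=\partial X$, $D=[X]$, $a=|D|=g-\ell$; recall $\partial D=G$. "Large $n$" is assumed throughout.

**Step 0: a count of small subsets.** This prices every set that we shall record. *For $Q\le M$ and real $s\ge0$, a $Q$-set has at most $2^{6\lg n\,(s+Mn^{-4})}$ subsets of size $\le s$.*

- If $s<1$ there is only the empty set.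
- If $s\ge Q$ there are $2^Q\le2^s$.
- If $\max(1,Mn^{-4})\le s<Q$, put $t=s/Q<1$. Then $\sum_{i\le s}\binom Qi\le\sum_i\binom Qit^{i-s}=t^{-s}(1+t)^Q\le(Q/s)^se^s$. As $Q/s\le n^4$, this is at most $(en^4)^s\le n^{6s}$.
- If $1\le s<Mn^{-4}$ and $s<Q$, the number is at most that for $s'=Mn^{-4}$, to which one of the two previous cases applies; this gives $2^{6\lg n\,Mn^{-4}}$.

**Step 1: a sparse sample of $G$ that reveals most of $G$.** All relations going down from $D$ end in $G$, so $e(G,D)=ka$, and since $g=a+\ell$,
$$e(G,L_k\setminus D)=dg-ka=d\ell-(k-d)a\le d\ell.\tag{7}$$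
Let $G^*=\{y\in G:|N^+(y)\cap D|\ge d/2\}$. Each $y\in G\setminus G^*$ has more than $d/2$ upper neighbors outside $D$, so (7) gives $|G\setminus G^*|\le2\ell$.

Let $T\subseteq G$ be random, containing each element independently with probability $\theta=100\ln n/n^2$, and let
$$F_0=\partial(N^+(T)\cap D)\subseteq G .$$
Let $y\in G^*$. If $T$ meets $\partial\{x\}$ for some $x\in N^+(y)\cap D$, then $x\in N^+(T)\cap D$ and so $y\in F_0$. Thus $y\in F_0$ as soon as $T$ meets $\partial(N^+(y)\cap D)$, which is a subset of $\partial D=G$. Two distinct sets covering $y$ intersect in $y$, so $y$ is the only common element of their shadows. Hence $\partial(N^+(y)\cap D)$ has at least $\frac d2(k-1)\ge0.2n\cdot\frac{n-1}2=0.1n(n-1)\ge n^2/20$ elements, and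
$$\Pr(y\notin F_0)\le(1-\theta)^{n^2/20}\le e^{-\theta n^2/20}=n^{-5}.$$
So $|T|$, $e(T,L_k\setminus D)$ and $|G^*\setminus F_0|$ have expectations at most $\theta g\le\theta M$, $\theta d\ell$ (by (7)) and $Mn^{-5}$. By Markov's inequality each exceeds $4$ times its bound with probability at most $\frac14$ (probability $0$ if the bound is $0$). With positive probability none does, so some $T\subseteq G$ satisfies
$$|T|\le4\theta M,\qquad e(T,L_k\setminus D)\le4\theta d\ell,\qquad|G^*\setminus F_0|\le4Mn^{-4}.$$
Fix such a $T$ for each $X$, and put $T'=N^+(T)\setminus D$, so $|T'|\le4\theta d\ell$. Since $N^+(T)\cap D=N^+(T)\setminus T'$, the pair $(T,T')$ determines $F_0$. Moreover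
$$|G\setminus F_0|\le|G\setminus G^*|+|G^*\setminus F_0|\le2\ell+4Mn^{-4}.\tag{8}$$

**Step 2: improving the approximation to $F\subseteq G$ and $S\supseteq D$.** We want every element wrongly placed to have at most $\psi=\sqrt n$ relevant neighbors.

Choose a maximal sequence $x_1,\dots,x_s\in D$ such that $|\partial\{x_i\}\setminus(F_0\cup\partial\{x_1,\dots,x_{i-1}\})|>\psi$ for all $i$. Since $\partial\{x_i\}\subseteq G$, each $x_i$ uses up more than $\psi$ new elements of $G\setminus F_0$, so $s\le(2\ell+4Mn^{-4})/\psi$ by (8). Put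
$$F_1=F_0\cup\partial\{x_1,\dots,x_s\}\subseteq G,\qquad S_1=\{x\in L_k:|\partial\{x\}\setminus F_1|\le\psi\}.$$
By maximality $D\subseteq S_1$. Each $x\in S_1\setminus D$ has at least $k-\psi$ lower neighbors in $F_1\subseteq G$, so (7) gives $|S_1\setminus D|(k-\psi)\le d\ell$. As $k-\psi\ge k/2\ge d/2$, we get $|S_1\setminus D|\le2\ell$.

Next choose a maximal sequence $y_1,\dots,y_t\in L_{k-1}\setminus G$ such that $|(N^+(y_j)\cap S_1)\setminus N^+(\{y_1,\dots,y_{j-1}\})|>\psi$ for all $j$. Since $y_j\notin\partial D$, no $y_j$ has an upper neighbor in $D$. So each $y_j$ uses up more than $\psi$ new elements of $S_1\setminus D$, and $t\le2\ell/\psi$. Put $S=S_1\setminus N^+(\{y_1,\dots,y_t\})\supseteq D$. By maximality $|N^+(y)\cap S|\le\psi$ for all $y\in L_{k-1}\setminus G$. Hence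
$$F:=F_1\cup\{y\in L_{k-1}:|N^+(y)\cap S|>\psi\}\subseteq G .$$
So $F\subseteq G$ and $D\subseteq S$. The *record* $(T,T',\{x_i\},\{y_j\})$ determines, in turn, $F_0$, $F_1$, $S_1$, $S$ and $F$.

**Step 3: the number of records.** By Step 0 (all sets lie in $L_{k-1}$ or $L_k$, of size at most $M$), the base-$2$ logarithms of the numbers of possible $T$, $T'$, $\{x_i\}$, $\{y_j\}$ are at most, respectively,
$$6\lg n\,(4\theta M+Mn^{-4}),\qquad6\lg n\,(4\theta d\ell+Mn^{-4}),$$
$$6\lg n\Bigl(\tfrac{2\ell+4Mn^{-4}}{\sqrt n}+Mn^{-4}\Bigr),\qquad6\lg n\Bigl(\tfrac{2\ell}{\sqrt n}+Mn^{-4}\Bigr).$$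
Since $\theta=O(\lg n/n^2)$ and $\theta d\lg n=O(\lg^2n/n)=O(\lg n/\sqrt n)$, the number of records is at most
$$2^{C_1(M\lg^2n/n^2+\ell\lg n/\sqrt n)}.\tag{9}$$

**Step 4: $S$ is hardly larger than $F$.** We count the relations down from $S$. Those from $D$ end in $G$, so
$$k|S|=e(S,F)+e(S,L_{k-1}\setminus F)\le d|F|+e(D,G\setminus F)+e(S\setminus D,L_{k-1}\setminus F).$$
Each $y\in G\setminus F$ has at most $\psi$ upper neighbors in $S\supseteq D$ by the definition of $F$, and $|G\setminus F|\le|G\setminus F_0|\le2\ell+4Mn^{-4}$. Each $x\in S\setminus D\subseteq S_1\setminus D$ has $|\partial\{x\}\setminus F|\le|\partial\{x\}\setminus F_1|\le\psi$, and $|S\setminus D|\le2\ell$. So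
$$k|S|\le d|F|+\psi(2\ell+4Mn^{-4})+2\psi\ell=d|F|+4\psi(\ell+Mn^{-4}),$$
and, since $d\le k$ and $k\ge n/2$,
$$|S|\le|F|+\tfrac8{\sqrt n}(\ell+Mn^{-4}).\tag{10}$$

**Step 5: the weight of one record.** Fix a record, hence $(F,S)$, and let $\gamma=1/(12\lg n)$.

*Case $|F|\le g-\gamma\ell$.* Since $R\subseteq X\subseteq D\subseteq S$, at most $2^{|S|-|R|}$ sets $X$ have this record, each of weight $2^{-g}$. By (10) their total weight is at most
$$2^{|S|-|R|-g}\le2^{-|R|-\gamma\ell+\frac8{\sqrt n}(\ell+Mn^{-4})}.$$

*Case $|F|>g-\gamma\ell$.* Then $|G\setminus F|<\gamma\ell$, so by Step 0 there are at most $2^{6\lg n(\gamma\ell+Mn^{-4})}=2^{\ell/2+6Mn^{-4}\lg n}$ possibilities for $G$. Each determines $D=\{x\in L_k:\partial\{x\}\subseteq G\}$, and $R\subseteq X\subseteq D$ leaves at most $2^{a-|R|}$ sets $X$, each of weight $2^{-g}=2^{-a-\ell}$. The total weight is at most $2^{-|R|-\ell/2+6Mn^{-4}\lg n}$.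

**Step 6: adding up.** We have $\gamma\le\frac12$. So in both cases the weight for a given record and a given $g$ is at most $2^{-|R|-\gamma\ell+8\ell/\sqrt n+C_2M\lg^2n/n^2}$. Multiply by (9) and by the number $M+1$ of values of $g$. The number $M$ is exponentially large: with $j=n-k+1$ we have $0.4n\le j\le m+1$ and $M=\binom nj\ge(n/j)^j\ge(3/2)^{0.4n}$, because $n/j\ge\frac{2m+1}{m+1}\ge\frac32$. So $\lg(M+1)\le n+1\le M\lg^2n/n^2$. Also $C_1\lg n/\sqrt n+8/\sqrt n\le\gamma/2$. Hence the sum in the lemma is at most
$$2^{-|R|-\gamma\ell/2+(C_1+C_2+1)M\lg^2n/n^2},$$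
which is the claim with $c=\frac1{24}$ and $C=C_1+C_2+1$. $\square$

## 7. Summing over a chain of levels

Two elementary bounds come first. We have $\binom{2m}m\ge4^m/(2\sqrt m)$ for $m\ge1$: equality holds at $m=1$, and the step from $m$ to $m+1$ needs $\frac{2m+1}{2(m+1)}\ge\sqrt{\frac m{m+1}}$, that is, $(2m+1)^2\ge4m(m+1)$. Since $N=\frac{2m+1}{m+1}\binom{2m}m$, we get $2^n/N\le4\sqrt m\,\frac{m+1}{2m+1}\le2\sqrt{2m+1}$; the last step is equivalent to $4m(m+1)^2\le(2m+1)^3$, i.e. $4m^3+8m^2+4m\le8m^3+12m^2+6m+1$. Thus
$$2^n\le2\sqrt n\,N .\tag{11}$$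
Let $\Omega=\bigcup_{k>K}L_k$. Its members have size $>0.6n$, so Hoeffding's inequality gives $|\Omega|\le2^ne^{-2(0.1)^2n}=2^ne^{-n/50}$, and by (11) $|\Omega|\le Nn^{-4}$ for large $n$.

**Definition ($r$-sequence).** For $r\in\{m+1,m+2\}$, an $r$-sequence is $\mathbf X=(X_k)_{k=r}^n$ with $X_k\subseteq L_k$ and $\partial X_{k+1}\subseteq X_k$. Put $\ell(\mathbf X)=\sum_{k=r}^K\ell(X_k)$, a sum of nonnegative terms by (6).

In Section 5, $\mathbf X$ is an $(m+1)$-sequence and $\mathbf Y$ is an $(m+2)$-sequence.

**Lemma 9.** There is $E_0=O(N\lg^2n/n^{3/2})$ such that for large odd $n$, both values of $r$ and every integer $\lambda\ge0$,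
$$\sum_{\mathbf X:\ \ell(\mathbf X)=\lambda}2^{-|\partial X_r|}\le2^{E_0-c\lambda/\lg n},\qquad\text{hence}\qquad\sum_{\mathbf X}2^{-|\partial X_r|}\le2^{E_0+2n}.$$

*Proof.* The factor $2^{-|R|}$ in Lemma 8 makes the sum telescope upward. Fix $(\ell_r,\dots,\ell_K)$ with sum $\lambda$; there are at most $(2^n+1)^n\le2^{2n^2}$ such vectors. Sum over sequences with $\ell(X_k)=\ell_k$ for $r\le k\le K$. With $X_{r+1},X_{r+2},\dots$ fixed, $X_r$ ranges over sets containing $R=\partial X_{r+1}$, and Lemma 8 gives
$$\sum_{X_r\supseteq\partial X_{r+1},\ \ell(X_r)=\ell_r}2^{-|\partial X_r|}\le2^{-|\partial X_{r+1}|}\cdot2^{-c\ell_r/\lg n+CN_{r-1}\lg^2n/n^2}.$$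
The factor $2^{-|\partial X_{r+1}|}$ is exactly the weight needed to sum over $X_{r+1}\supseteq\partial X_{r+2}$ in the same way, and so on up to $X_K$. What remains is the sum over $(X_k)_{k>K}$ of $2^{-|\partial X_{K+1}|}\le1$, which is at most $2^{|\Omega|}$. By (11), $\sum_kN_{k-1}\le2^n\le2\sqrt n\,N$. So the first claim holds with
$$E_0=2CN\lg^2n/n^{3/2}+|\Omega|+2n^2=O(N\lg^2n/n^{3/2}).$$
For the second, $\lambda$ takes at most $n2^n+1\le2^{2n}$ values. $\square$

Compare with the tolerance: $E_0=o(N/(n\lg n))$, because $\lg^3n/\sqrt n\to0$. So once $\ell(\mathbf X)\ge\varepsilon N/n$, the gain $c\varepsilon N/(n\lg n)$ beats the error.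

## 8. The shadow from level $m+1$ to level $m$

On levels $k\ge m+2$, (6) shows that small $\ell(X_k)$ forces $[X_k]$ to be small. On level $m+1$ it gives only $\ell\ge0$, since the two middle levels have equal size and equal degrees. There we need to know that small $\ell$ forces $[X_{m+1}]$ to be nearly empty or nearly everything. An eigenvalue computation does this.

**Lemma 10.** For $n\ge3$ and $D\subseteq L_{m+1}$ with $|D|=\alpha N$: $\;|\partial D|-|D|\ge\frac2n\alpha(1-\alpha)N$.

For $D=B'$ the left side is $N/n$ and $\alpha=\frac m{2m+1}$, so the right side is just below $\frac N{2n}$: the bound has the correct order there.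

*Proof.* We may assume $D\ne\emptyset$.

**Step 1: the spectrum.** Let $U_j:\mathbb R^{L_j}\to\mathbb R^{L_{j+1}}$ send the basis vector of a set to the sum of those of its upper covers ($U_{-1}=0$). Then
$$U_j^{\top}U_j=U_{j-1}U_{j-1}^{\top}+(n-2j)\mathrm{Id}\quad\text{on }\mathbb R^{L_j}.$$
Indeed the diagonal entries of the two products are $n-j$ and $j$. Off the diagonal, both have entry $1$ at pairs $x,x'$ with $|x\cap x'|=j-1$ (there is one common upper cover and one common lower cover), and $0$ elsewhere.

Let $\mathcal E_j$ be the multiset of eigenvalues of the positive semidefinite operator $U_{j-1}U_{j-1}^{\top}$ on $\mathbb R^{L_j}$, so $\mathcal E_0=\{0\}$. The positive eigenvalues of $U_{j-1}U_{j-1}^{\top}$ coincide, with multiplicity, with those of $U_{j-1}^{\top}U_{j-1}=U_{j-2}U_{j-2}^{\top}+(n-2j+2)\mathrm{Id}$. For $1\le j\le m+1$ the shift $n-2j+2=2m+3-2j$ is positive, so these are all the elements of $\mathcal E_{j-1}$, shifted by $2m+3-2j$. Hence every element of $\mathcal E_{m+1}$ comes from a zero eigenvalue appearing at some level $i\in\{0,\dots,m+1\}$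 by adding
$$\sum_{j=i+1}^{m+1}(2m+3-2j)=1+3+\dots+(2(m+1-i)-1)=(m+1-i)^2 .$$
The value $(m+1)^2$ comes from $i=0$ only and has multiplicity one; all other eigenvalues are at most $m^2$.

**Step 2: from the spectrum to the shadow.** Let $A=U_m^{\top}$, the $L_m\times L_{m+1}$ inclusion matrix, so $A^{\top}A=U_mU_m^{\top}$. Its rows and columns sum to $m+1$, so the constant vector is an eigenvector of $A^{\top}A$ for $(m+1)^2$. Split $1_D$ into its constant part (squared norm $\alpha^2N$) and the orthogonal part (squared norm $(\alpha-\alpha^2)N$). Then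
$$\|A1_D\|^2\le(m+1)^2\alpha^2N+m^2(\alpha-\alpha^2)N .$$
The vector $A1_D$ is supported on $\partial D$ and has coordinate sum $(m+1)\alpha N$, so by Cauchy–Schwarz $((m+1)\alpha N)^2\le|\partial D|\,\|A1_D\|^2$. With $\rho=m^2/(m+1)^2$ and $u=(1-\rho)(1-\alpha)$, so that $\rho+(1-\rho)\alpha=1-u$, this gives
$$|\partial D|\ge\frac{\alpha N}{\rho+(1-\rho)\alpha}=\frac{\alpha N}{1-u}\ge\alpha N(1+u).$$
Hence $|\partial D|-|D|\ge(1-\rho)\alpha(1-\alpha)N$. Finally $1-\rho=\frac{2m+1}{(m+1)^2}=\frac{4n}{(n+1)^2}\ge\frac2n$, since $\sqrt2\,n\ge n+1$ for $n\ge3$. $\square$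

## 9. Every ideal outside a small set belongs to a crowd

We now prove Theorem 4. Fix $\delta\in(0,\frac12)$ and let $\varepsilon=\delta^2/16$, so that $\varepsilon\le\delta/4$ and $\varepsilon\le\frac12$. For an ideal $I$ take $\mathbf X,\mathbf Y,V_m$ as in Section 5, and put $\lambda(I)=\ell(\mathbf X)+\ell(\mathbf Y)$. Call $I$ *bad* if $\bigl|\,||I|-2^{n-1}|-\frac N2\bigr|\ge\delta N$. We take $n$ odd and large in terms of $\delta$.

**Step 1: few ideals have $\lambda(I)\ge\varepsilon N/n$.** By (4), the number of ideals with given $(\ell(\mathbf X),\ell(\mathbf Y))=(\lambda_1,\lambda_2)$ is at most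
$$2^N\Bigl(\sum_{\ell(\mathbf X)=\lambda_1}2^{-|\partial X_{m+1}|}\Bigr)\Bigl(\sum_{\ell(\mathbf Y)=\lambda_2}2^{-|\partial Y_{m+2}|}\Bigr)\le2^{N+2E_0-c(\lambda_1+\lambda_2)/\lg n}$$
by Lemma 9 with $r=m+1$ and $r=m+2$. There are at most $2^{4n}$ pairs $(\lambda_1,\lambda_2)$. So the ideals with $\lambda(I)\ge\varepsilon N/n$, bad or not, number at most
$$2^N\cdot2^{4n}\cdot2^{2E_0-c\varepsilon N/(n\lg n)}\le2^{N-\frac{c\varepsilon}2N/(n\lg n)},$$
because $E_0=o(N/(n\lg n))$.

From here on $\lambda(I)<\varepsilon N/n$.

**Step 2: the outer levels are nearly trivial.** For $m+2\le k\le K$, (6) gives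
$$\ell(X_k)\ge|[X_k]|\Bigl(\frac k{n-k+1}-1\Bigr)=|[X_k]|\,\frac{2k-n-1}{n-k+1}\ge\frac2n|[X_k]|,$$
since $2k-n-1\ge2$; likewise for $Y_k$. All the numbers $\ell(X_k),\ell(Y_k)$ with $k\le K$ are nonnegative, so $\sum_{k=m+2}^K(|[X_k]|+|[Y_k]|)\le\frac n2\lambda(I)\le\frac\varepsilon2N$. The levels $k>K$ contribute at most $2|\Omega|\le\frac\varepsilon2N$. Hence
$$\sum_{k\ge m+2}(|X_k|+|Y_k|)\le\varepsilon N .\tag{12}$$
Also $|\partial X_{m+2}|=|[X_{m+2}]|+\ell(X_{m+2})\le\frac\varepsilon2N+\frac\varepsilon nN\le\varepsilon N$, and likewise $|\partial Y_{m+2}|\le\varepsilon N$. In the second sum of Lemma 9 with $r=m+2$, each such sequence contributes at least $2^{-\varepsilon N}$. So the number of possible $\mathbf Y$, and the number of possible $(X_k)_{k\ge m+2}$, are each at most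
$$2^{\varepsilon N+E_0+2n}.\tag{13}$$

**Step 3: level $m+1$ is nearly closed to empty or to full.** Let $|[X_{m+1}]|=\alpha N$. Lemma 10 with $D=[X_{m+1}]$, $\partial D=\partial X_{m+1}$, gives $\frac2n\alpha(1-\alpha)N\le\ell(X_{m+1})<\varepsilon N/n$. So $\alpha(1-\alpha)<\frac\varepsilon2\le\varepsilon(1-\varepsilon)$, and therefore $\alpha<\varepsilon$ or $\alpha>1-\varepsilon$. These two cases are the two crowds.

In both we use Hoeffding's inequality: an $N$-set has at most $2\cdot2^Ne^{-2(\delta/2)^2N}\le2^{1+(1-\delta^2/2)N}$ subsets $Z$ with $\bigl||Z|-\frac N2\bigr|\ge\frac\delta2N$.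

**Step 4: the lower crowd, $\alpha<\varepsilon$.** Then $|X_{m+1}|<\varepsilon N$, and (5), (12) give $\bigl||I|-2^{n-1}+|V_m|\bigr|\le2\varepsilon N$. If $\bigl||V_m|-\frac N2\bigr|<(\delta-2\varepsilon)N$, then $2^{n-1}-|I|$ lies in $((\frac12-\delta)N,(\frac12+\delta)N)$; it is positive, and $I$ is not bad. So a bad $I$ has
$$\bigl||V_m|-\tfrac N2\bigr|\ge(\delta-2\varepsilon)N\ge\tfrac\delta2N,$$
which allows at most $2^{1+(1-\delta^2/2)N}$ sets $V_m$. Here $|\partial X_{m+1}|=\alpha N+\ell(X_{m+1})\le2\varepsilon N$, so by Lemma 9 with $r=m+1$ there are at most $2^{2\varepsilon N+E_0+2n}$ possible $\mathbf X$. With (13) for $\mathbf Y$, and since $(\mathbf X,\mathbf Y,V_m)$ determines $I$, the number of bad $I$ in this case is at most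
$$2^{1+(1-\delta^2/2)N+3\varepsilon N+2E_0+4n}\le2^{(1-\delta^2/8)N},$$
because $3\varepsilon=\frac3{16}\delta^2<\frac38\delta^2$ and $E_0=o(N)$.

**Step 5: the upper crowd, $\alpha>1-\varepsilon$.** Now $|I_m|\ge|\partial X_{m+1}|\ge|[X_{m+1}]|>(1-\varepsilon)N$, so $|V_m|<\varepsilon N$, and (5), (12) give $\bigl||I|-2^{n-1}-|X_{m+1}|\bigr|\le2\varepsilon N$. If $\bigl||X_{m+1}|-\frac N2\bigr|<(\delta-2\varepsilon)N$, then $|I|-2^{n-1}$ lies in $((\frac12-\delta)N,(\frac12+\delta)N)$, and $I$ is not bad. So a bad $I$ has $\bigl||X_{m+1}|-\frac N2\bigr|\ge\frac\delta2N$. The choices are: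

- at most $2^{1+(1-\delta^2/2)N}$ for $X_{m+1}$;
- at most $2^{\varepsilon N+E_0+2n}$ for $(X_k)_{k\ge m+2}$, by (13);
- at most $2^{\varepsilon N+E_0+2n}$ for $\mathbf Y$, by (13);
- at most $2^{N-|\partial X_{m+1}|}\le2^{\varepsilon N}$ for $I_m\supseteq\partial X_{m+1}$.

The product is the same bound as in Step 4, at most $2^{(1-\delta^2/8)N}$.

**Step 6: the total.** The number of bad ideals is at most
$$2^{N-\frac{c\varepsilon}2N/(n\lg n)}+2\cdot2^{(1-\delta^2/8)N}\le2^{N-\frac{c\varepsilon}4N/(n\lg n)}$$
for large $n$. This is Theorem 4 with $c_\delta=c\varepsilon/4=c\,\delta^2/64$. With it Corollaries 5 and 6 are proved: both (a) and (b) are false. $\blacksquare$
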